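\title{$G_\delta$ subspaces of subcompact spaces}

\begin{abstract}
A regular space is subcompact if it has a base of nonempty open sets in which every regular filter base has nonempty intersection. We show that a $G_\delta$ subspace of a subcompact space need not be subcompact: there is a zero-dimensional subcompact space with only countably many non-isolated points and a closed $G_\delta$ subspace of it that is not subcompact. On the other hand, every nonempty \v{C}ech-complete space is subcompact, so nonempty $G_\delta$ subspaces of \v{C}ech-complete spaces, and in particular of compact Hausdorff spaces, are subcompact. We also characterize the $G_\delta$ subspaces of subcompact spaces as the regular spaces with a domain triple, that is, a base indexed by names in which completeness is required only along an order on the names.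
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, \emph{regular} includes $T_1$, and $\omega=\{0,1,2,\dots\}$. Let $X$ be a nonempty regular space. A nonempty family $\mathcal F$ of open subsets of $X$ is a \emph{regular filter base} if for all $U,W\in\mathcal F$ there is $V\in\mathcal F$ with $\operatorname{cl}V\subseteq U\cap W$. The space $X$ is \emph{subcompact} if its topology has a base $\mathcal B$ of nonempty open sets such that $\bigcap\mathcal F\neq\emptyset$ for every regular filter base $\mathcal F\subseteq\mathcal B$; we then say that $X$ is subcompact \emph{via} $\mathcal B$. A subspace $X\subseteq Y$ is a \emph{$G_\delta$ subspace} if it is the intersection of countably many open subsets of $Y$. The following question is posed in \cite{coding}.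

\begin{quote}
If $X$ is a nonempty $G_\delta$ subspace of a subcompact space $Y$, is $X$ subcompact?
\end{quote}

Every member of a regular filter base $\mathcal F$ contains the closure of some member, so
\begin{equation}\label{eq:closures}
\bigcap\mathcal F=\bigcap_{V\in\mathcal F}\operatorname{cl}V .
\end{equation}
In a compact space the right-hand side is nonempty whenever the members of $\mathcal F$ are nonempty. Subcompactness asks for this conclusion only for the filter bases drawn from one well-chosen base, and what survives of compactness is a completeness property. One trivial case occurs repeatedly: if a regular filter base $\mathcal F$ of nonempty sets has a singleton $\{z\}$ as a member, then $z\in\bigcap\mathcal F$, because each $U\in\mathcal F$ contains a nonempty subset of $\{z\}$.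

For a finite sequence $s$ we write $|s|$ for its length and $s\subseteq t$ if $t$ is a finite or infinite sequence extending $s$; $x{\upharpoonright}j$ is the initial segment of $x$ of length $j$. In the product spaces $\omega^\omega$ and $2^\omega$ the \emph{cones} $[s]=\{x:s\subseteq x\}$ form a base of clopen sets, and two cones $[s]$, $[t]$ are disjoint unless one of $s,t$ extends the other.

\begin{example}\label{ex:basic}
\begin{enumerate}
\item[(a)] A nonempty locally compact Hausdorff space is subcompact via the nonempty open sets with compact closure: for a regular filter base of such sets, the closures are compact and have the finite intersection property, and \eqref{eq:closures} applies.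
\item[(b)] The space $\omega^\omega$ is subcompact via the cones. In a regular filter base of cones any two members meet, so the sequences $s$ form a chain. If there is a longest one, its cone is the intersection; otherwise their union is a point of the intersection. The choice of the base matters: the clopen sets $U_n=\{x:x(0)\ge n\}$ decrease and have empty intersection, so the base of all nonempty clopen sets fails.
\item[(c)] A subcompact space is a Baire space. Given a nonempty open $G$ and dense open sets $D_n$, choose $V_0\subseteq G$ in $\mathcal B$ and, by regularity, $V_{n+1}\in\mathcal B$ with $\operatorname{cl}V_{n+1}\subseteq V_n\cap D_n$; a point of $\bigcap_nV_n$ lies in $G\cap\bigcap_nD_n$. Hence a countable space without isolated points, such as $\mathbb Q$, is not subcompact.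
\item[(d)] A nonempty open subspace $X$ of a space $Y$ that is subcompact via $\mathcal B$ is subcompact via $\{U\in\mathcal B:\operatorname{cl}_YU\subseteq X\}$. This is a base of $X$ by regularity, and its members have the same closure in $X$ as in $Y$.
\end{enumerate}
\end{example}

Complete metrizability and \v{C}ech-completeness both pass to $G_\delta$ subspaces, and by (d) subcompactness passes to open subspaces. One would therefore guess that the answer is yes. It is no. Recall that a space is \emph{zero-dimensional} if it has a base of clopen sets; a zero-dimensional $T_1$ space is regular.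

\begin{theorem}\label{thm:counter}
There are a zero-dimensional $T_1$ subcompact space $Y$ with only countably many non-isolated points and a closed $G_\delta$ subspace $X\subseteq Y$ that is not subcompact.
\end{theorem}

The guess is correct when the ambient space is compact or close to it.

\begin{theorem}\label{thm:cech}
Every nonempty \v{C}ech-complete space is subcompact. Hence every nonempty $G_\delta$ subspace of a \v{C}ech-complete space, in particular of a compact Hausdorff space, is subcompact.
\end{theorem}

The route to Theorem~\ref{thm:counter} starts from the attempt to prove a positive answer. That attempt does not produce a good base for $X$, but it produces a weaker structure, a \emph{domain triple}, in which basic open sets carry names and completeness is required only along an order on the names. Section~\ref{sec:triples} shows that this structure characterizes the $G_\delta$ subspaces of subcompact spaces (Theorem~\ref{thm:class}). The question thus becomes whether names can do something that sets cannot, and Section~\ref{sec:counter} gives a space in which they do: a basic open set is a cone with a countable set removed, and a name records the order in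 which the points are removed. Section~\ref{sec:cech}, which is independent of the other two, proves Theorem~\ref{thm:cech}.

\section{Domain triples}\label{sec:triples}

Let $Y$ be subcompact via $\mathcal B$ and let $X=\bigcap_nO_n$ with $O_n$ open in $Y$. The natural candidate for a good base of $X$ consists of the traces $U\cap X$, $U\in\mathcal B$. Two things go wrong. First, $\operatorname{cl}_X(V\cap X)\subseteq U\cap X$ does not imply $\operatorname{cl}_YV\subseteq U$, so a regular filter base of traces need not come from a regular filter base in $Y$. Second, even if it does, the common points may lie outside $X$: take $Y=[0,1]$ with the base of all nonempty open sets, $X=(0,1]$ and $U_n=[0,1/n)$. For open $X$ both defects are repaired by discarding part of $\mathcal B$, as in Example~\ref{ex:basic}(d). For a $G_\delta$ set one needs the filter base to enter every $O_n$, and inclusion between traces does not force this. Both defects disappear if one keeps the pair $(U,n)$ with $U\subseteq O_n$ as a \emph{name} for $U\cap X$ and orders the names instead of the sets.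

\begin{definition}\label{def:triple}
A \emph{domain triple} for a space $X$ is a triple $(P,\ll,B)$, where $\ll$ is a transitive relation on a set $P$ and $B$ maps $P$ into the nonempty open subsets of $X$, such that:
\begin{enumerate}
\item[(D1)] $\{B(p):p\in P\}$ is a base of $X$;
\item[(D2)] $p\ll q$ implies $\operatorname{cl}B(q)\subseteq B(p)$;
\item[(D3)] if $x\in B(p)\cap B(q)$, there is $r\in P$ with $p\ll r$, $q\ll r$ and $x\in B(r)$;
\item[(D4)] if $\emptyset\neq D\subseteq P$ is \emph{$\ll$-directed}, meaning that any $p,q\in D$ have some $r\in D$ with $p\ll r$ and $q\ll r$, then $\bigcap_{p\in D}B(p)\neq\emptyset$.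
\end{enumerate}
\end{definition}

Let $\mathcal B$ be a base of nonempty open sets of a regular space, let $P=\mathcal B$, let $B$ be the identity and let $U\ll V$ mean $\operatorname{cl}V\subseteq U$. Then (D1)--(D3) hold, the nonempty $\ll$-directed sets are the regular filter bases in $\mathcal B$, and (D4) says that the space is subcompact via $\mathcal B$. A general domain triple has two more degrees of freedom: one set may have many names, and (D2) is only an implication.

\begin{theorem}\label{thm:class}
For a nonempty regular space $X$ the following are equivalent:
\begin{enumerate}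
\item[(a)] $X$ is a $G_\delta$ subspace of a subcompact space;
\item[(b)] $X$ is a closed $G_\delta$ subspace of a subcompact space;
\item[(c)] $X$ has a domain triple.
\end{enumerate}
\end{theorem}

For (c)$\Rightarrow$(b) one has to build a larger space in which the order on names can be read off from inclusion of basic sets. The device is to adjoin each name $q$ as a new isolated point and to put it into the enlarged set $B^*(p)$ exactly when $q=p$ or $p\ll q$. We prove a version that treats isolated points of $X$ separately, because Section~\ref{sec:counter} needs it in that form.

\begin{proposition}\label{prop:ext}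
Let $X$ be a nonempty regular space and $I$ a set of isolated points of $X$, possibly empty. Let $\ll$ be a transitive relation on a set $P$ disjoint from $X$, let $B$ map $P$ into the nonempty open subsets of $X$, and let $\rho\colon P\to\omega$. Assume \textup{(D2)}, \textup{(D4)} and
\begin{enumerate}
\item[(D1$'$)] $\{B(p):p\in P\}\cup\{\{y\}:y\in I\}$ is a base of $X$;
\item[(D3$'$)] the statement \textup{(D3)} holds for all $x\in X\setminus I$;
\item[(R)] $p\ll q$ implies $\rho(p)<\rho(q)$.
\end{enumerate}
Then $Y=X\cup P$ carries a regular subcompact topology that induces the given topology on $X$, in which $X$ is a closed $G_\delta$ and all points of $I\cup P$ are isolated. If every $B(p)$ is closed in $X$, then $Y$ is zero-dimensional.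
\end{proposition}

\begin{proof}
Write $p\preceq q$ if $p=q$ or $p\ll q$, and put
\[
B^*(p)=B(p)\cup\{q\in P:p\preceq q\},\qquad \mathcal B_Y=\{\{z\}:z\in I\cup P\}\cup\{B^*(p):p\in P\}.
\]
If $p\preceq q$, then $B(q)\subseteq B(p)$ by (D2), and $q\preceq r$ implies $p\preceq r$ by transitivity; so $B^*(q)\subseteq B^*(p)$. Conversely, $q\in B^*(q)$, so $B^*(q)\subseteq B^*(p)$ gives $q\in B^*(p)$. Thus
\begin{equation}\label{eq:order}
B^*(q)\subseteq B^*(p)\iff p\preceq q .
\end{equation}

\emph{The topology.} The points of $I\cup P$ have their singletons in $\mathcal B_Y$. A point $x\in X\setminus I$ lies in some $B(p)$ by (D1$'$), and if $x\in B^*(p)\cap B^*(q)$, then (D3$'$) gives $r$ with $p,q\ll r$ and $x\in B^*(r)\subseteq B^*(p)\cap B^*(q)$. So $\mathcal B_Y$ is a base of a topology on $Y$ in which the points of $I\cup P$ are isolated. The nonempty traces of its members on $X$ are the sets in (D1$'$), so $X$ keeps its topology. Since the points of $I\cup P$ are isolated, a subset of $Y$ is closed as soon as every point of $X\setminus I$ outside it has a neighborhood that misses it.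

\emph{$X$ is a closed $G_\delta$ and $Y$ is $T_1$.} The set $P$ is open, so $X$ is closed. Let $P_n=\{p:\rho(p)\le n\}$ and $x\in X\setminus I$. Starting from some $p_0$ with $x\in B(p_0)$ and applying (D3$'$) with $p=q$ repeatedly, we get $p_0\ll p_1\ll\cdots$ with $x\in B(p_i)$, and $\rho(p_{n+1})>n$ by (R). Every $r\in B^*(p_{n+1})\cap P$ has $\rho(r)\ge\rho(p_{n+1})>n$, so $B^*(p_{n+1})$ is a neighborhood of $x$ that misses $P_n$. Hence every subset of $P_n$ is closed in $Y$. In particular the points of $P$ are closed, and $X=\bigcap_n(Y\setminus P_n)$ is a $G_\delta$. A point of $X$ is closed in $X$, which is closed in $Y$.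

\emph{Closures.} We claim that
\begin{equation}\label{eq:clstar}
\operatorname{cl}_YB^*(r)=B^*(r)\cup\operatorname{cl}_XB(r).
\end{equation}
The inclusion $\supseteq$ holds because $X$ is a subspace of $Y$. An isolated point in the closure of $B^*(r)$ lies in $B^*(r)$. Let $x\in X\setminus I$ lie in $\operatorname{cl}_YB^*(r)$ and let $x\in B(p)$. Then $B^*(p)$ meets $B^*(r)$, either in a point of $B(p)\cap B(r)$ or in some $q\in P$ with $p,r\preceq q$; in the second case $\emptyset\neq B(q)\subseteq B(p)\cap B(r)$. So $B(p)$ meets $B(r)$ for every $p$ with $x\in B(p)$. By (D1$'$) these sets $B(p)$ form a neighborhood base at $x$ in $X$, so $x\in\operatorname{cl}_XB(r)$.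

\emph{Regularity.} Singletons of isolated points are clopen. If $x\in X\setminus I$ and $x\in B^*(p)$, take $r$ with $p\ll r$ and $x\in B(r)$; by \eqref{eq:clstar}, \eqref{eq:order} and (D2), $\operatorname{cl}_YB^*(r)\subseteq B^*(p)$. If every $B(r)$ is closed in $X$, then \eqref{eq:clstar} shows that every member of $\mathcal B_Y$ is clopen.

\emph{Subcompactness.} Let $\mathcal F\subseteq\mathcal B_Y$ be a regular filter base. If $\mathcal F$ contains a singleton, then $\bigcap\mathcal F\ne\emptyset$. Otherwise $\mathcal F=\{B^*(p):p\in D\}$ with $\emptyset\ne D\subseteq P$, and by \eqref{eq:order} any $p,q\in D$ have some $r\in D$ with $p,q\preceq r$. Suppose first that some $r\in D$ has no $r'\in D$ with $r\ll r'$. For $p\in D$ take $r'\in D$ with $p,r\preceq r'$; then $r'=r$, so $p\preceq r$ and $r\in B^*(p)$. Thus $r\in\bigcap\mathcal F$. Suppose now that every $r\in D$ has some $r'\in D$ with $r\ll r'$. Given $p,q\in D$, take $r\in D$ with $p,q\preceq r$ and then $r'\in D$ with $r\ll r'$; by transitivity $p,q\ll r'$. So $D$ is $\ll$-directed, and (D4) gives a point of $\bigcap_{p\in D}B(p)\subseteq\bigcap\mathcal F$.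
\end{proof}

The rank function $\rho$ is used only for the $G_\delta$ property and the $T_1$ axiom, and it cannot be dropped: if $X=\{x\}$, $I=\emptyset$, $P=\{p\}$ and $p\ll p$, then the only neighborhood of $x$ in $Y$ is $\{x,p\}$.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(b)$\Rightarrow$(a) is trivial.

(a)$\Rightarrow$(c). Let $Y$ be subcompact via $\mathcal B$ and $X=\bigcap_nO_n$ with $O_n$ open in $Y$. Passing to finite intersections, we may assume $Y=O_0\supseteq O_1\supseteq\cdots$. Put
\[
P=\{(U,n)\in\mathcal B\times\omega: U\cap X\neq\emptyset,\ U\subseteq O_n\},\qquad B(U,n)=U\cap X,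
\]
and let $(U,n)\ll(U',n')$ mean $n<n'$ and $\operatorname{cl}_YU'\subseteq U$. This relation is transitive. The pairs $(U,0)$ give (D1). If $(U,n)\ll(U',n')$, then $\operatorname{cl}_X(U'\cap X)\subseteq\operatorname{cl}_YU'\cap X\subseteq U\cap X$, which is (D2). For (D3), let $x\in B(U,n)\cap B(U',n')$ and $m=1+\max(n,n')$. By regularity of $Y$ there is $U''\in\mathcal B$ with $x\in U''$ and $\operatorname{cl}_YU''\subseteq U\cap U'\cap O_m$, and $r=(U'',m)$ works. For (D4), let $D$ be nonempty and $\ll$-directed. The first coordinates of the members of $D$ form a regular filter base in $\mathcal B$, so they have a common point $y$. Every member of $D$ has a $\ll$-successor in $D$, so the second coordinates are unbounded and $y\in O_n$ for infinitely many $n$. Hence $y\in X$ and $y\in B(p)$ for all $p\in D$.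

(c)$\Rightarrow$(b). Let $(P,\ll,B)$ be a domain triple. To obtain a rank function, replace $P$ by $P\times\omega$, taken disjoint from $X$, with $B(p,n)=B(p)$, $\rho(p,n)=n$, and $(p,n)\ll(q,m)$ iff $p\ll q$ and $n<m$. Transitivity, (D1), (D2) and (R) are immediate. For (D3), if $r$ works for $p,q$ and $x$, then $(r,1+\max(n,m))$ works for $(p,n),(q,m)$ and $x$. For (D4), the projection to $P$ of a directed subset of $P\times\omega$ is directed. Now apply Proposition~\ref{prop:ext} with $I=\emptyset$.
\end{proof}

\begin{remark}\label{rem:baire}
A space with a domain triple is a Baire space. Given $G$ and $D_n$ as in Example~\ref{ex:basic}(c), take $p_0$ with $B(p_0)\subseteq G$; given $p_n$, take $x\in B(p_n)\cap D_n$, then $q$ with $x\in B(q)\subseteq D_n$, then $p_{n+1}$ with $p_n,q\ll p_{n+1}$, and apply (D4) to $\{p_n:n\in\omega\}$. So the space $X$ of Theorem~\ref{thm:counter} cannot fail to be subcompact for the reason that $\mathbb Q$ does.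
\end{remark}

\section{A closed $G_\delta$ subspace that is not subcompact}\label{sec:counter}

\subsection{The space $X$}

Let $C=2^\omega$, let $Q\subseteq C$ be a countable dense set, for instance the set of eventually zero sequences, and let $A=C\setminus Q$. Let $\mathcal N$ be the family of countable (finite or infinite, possibly empty) subsets of $A$.

As a first approximation, let $M$ be the set $C$ with the base of clopen sets consisting of the cones and the singletons $\{y\}$, $y\in A$. This space is subcompact: a regular filter base drawn from this base contains a singleton or is a chain of cones as in Example~\ref{ex:basic}(b). Its closed subspace $Q$ is countable without isolated points, hence not a Baire space and not subcompact. So closed subspaces of subcompact spaces can fail to be subcompact, but by Theorem~\ref{thm:class} and Remark~\ref{rem:baire} this $Q$ is not a $G_\delta$ in $M$. To destroy subcompactness while keeping a domain triple we keep the points of $A$ and refine the topology, so that a chain of cones shrinking to $y\in A$ can be thinned to a chain of basic sets that omit $y$.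

Let $X$ be the set $C$ with the topology whose base consists of the singletons $\{y\}$, $y\in A$, and the sets
\[
[s]\setminus N\qquad(s\in2^{<\omega},\ N\in\mathcal N).
\]
This is a base, since $([s]\setminus N)\cap([t]\setminus N')$ is empty or of the form $[u]\setminus(N\cup N')$. The topology refines the product topology, so $X$ is Hausdorff. Each $[s]\setminus N$ is clopen in $X$: its complement is the union of $C\setminus[s]$, a finite union of cones, and of $N$, a set of isolated points. Hence $X$ is zero-dimensional. This is the purpose of isolating the points of $A$: in the topology generated by the sets $[s]\setminus N$ alone, $[s]\setminus N$ is dense in $[s]$, because $[t]\setminus(N\cup N')\neq\emptyset$ for all $t$ and $N'$, and regularity fails. Note also that $[s]\setminus N\supseteq[s]\cap Q\neq\emptyset$.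

\subsection{No base of $X$ works}

The defining base fails for a simple reason: for any $y\in A$ the clopen sets
\begin{equation}\label{eq:chain}
V_i=[y{\upharpoonright}i]\setminus\{y\}\qquad(i\in\omega)
\end{equation}
are nonempty, decrease and have empty intersection. We have to find such a chain inside an arbitrary base $\mathcal B$. A member $V$ of $\mathcal B$ with $x\in V\subseteq[s]\setminus N$, $x\in Q$, contains a set $[t]\setminus M$, and we would like $y\in N$, so that $V$ omits $y$, and $y\in[t]$, so that the next set can again be chosen close to $y$. The difficulty is a circularity: $t$ depends on $N$, and $N$ must contain $y$. It is broken in two steps. Since there are only countably many $t$ and $\mathcal N$ is closed under countable unions, one $t$ serves cofinally many $N$. Once these $t$ are fixed, $y$ is chosen by the Baire category theorem.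

\begin{proposition}\label{prop:notsub}
The space $X$ is not subcompact.
\end{proposition}

\begin{proof}
Let $\mathcal B$ be any base of $X$ consisting of nonempty open sets. We construct a regular filter base in $\mathcal B$ with empty intersection.

For $s\in2^{<\omega}$, $x\in Q\cap[s]$ and $N\in\mathcal N$ choose $V(s,x,N)\in\mathcal B$ with $x\in V(s,x,N)\subseteq[s]\setminus N$. As $x\notin A$, the open set $V(s,x,N)$ contains a set $[t]\setminus M$ with $x\in[t]$ and $M\in\mathcal N$, and after replacing $t$ by a longer initial segment of $x$ we have $s\subseteq t$. Fix such $t=\tau(s,x,N)$ and $M=M(s,x,N)$. Thus $s\subseteq\tau(s,x,N)\subseteq x$ and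
\begin{equation}\label{eq:sandwich}
[\tau(s,x,N)]\setminus M(s,x,N)\subseteq V(s,x,N)\subseteq[s]\setminus N .
\end{equation}

\emph{Step 1: one cone for cofinally many $N$.} Fix $s$ and $x$ and put $\mathcal N_t=\{N\in\mathcal N:\tau(s,x,N)=t\}$. We claim that for some $t$ every member of $\mathcal N$ is contained in a member of $\mathcal N_t$. Otherwise, for each $t\in 2^{<\omega}$ there is $N_t\in\mathcal N$ contained in no member of $\mathcal N_t$. The set $N=\bigcup_tN_t$ is countable, so $N\in\mathcal N_t$ for $t=\tau(s,x,N)$, and $N_t\subseteq N$, a contradiction. Fix such a $t$ and call it $t(s,x)$. Then $s\subseteq t(s,x)\subseteq x$, and every $L\in\mathcal N$ is contained in some $N\in\mathcal N$ with $\tau(s,x,N)=t(s,x)$.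

\emph{Step 2: the point $y$.} In this step $C$ has the product topology. For each $s$ the set $D_s=\bigcup_{x\in Q\cap[s]}[t(s,x)]$ is open and contains $Q\cap[s]$, so $(C\setminus[s])\cup D_s$ is open and dense in $C$. The sets $C\setminus\{x\}$, $x\in Q$, are open and dense as well. These are countably many sets, so the Baire category theorem gives a point $y$ in all of them. Thus $y\in A$, and $y\in D_s$ whenever $s\subseteq y$.

\emph{Step 3: the chain.} Put $s_0=\emptyset$ and $L_0=\{y\}$. Given $s_i\subseteq y$ and $L_i\in\mathcal N$, we have $y\in D_{s_i}$, so there is $x_i\in Q\cap[s_i]$ with $y\in[t_i]$, where $t_i=t(s_i,x_i)$. By Step 1 choose $N_i\supseteq L_i$ in $\mathcal N$ with $\tau(s_i,x_i,N_i)=t_i$. Put $V_i=V(s_i,x_i,N_i)$, $M_i=M(s_i,x_i,N_i)$, $s_{i+1}=y{\upharpoonright}(|t_i|+1)$ and $L_{i+1}=M_i$. Since $t_i\subseteq s_{i+1}$ and $M_i\subseteq N_{i+1}$, two applications of \eqref{eq:sandwich} give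
\[
V_{i+1}\subseteq[s_{i+1}]\setminus N_{i+1}\subseteq[t_i]\setminus M_i\subseteq V_i .
\]
The set $[s_{i+1}]\setminus N_{i+1}$ is closed in $X$, so $\operatorname{cl}_XV_{i+1}\subseteq V_i$, and $\{V_i:i\in\omega\}\subseteq\mathcal B$ is a regular filter base. From $|s_{i+1}|>|t_i|\ge|s_i|$ we get $\bigcap_iV_i\subseteq\bigcap_i[s_i]=\{y\}$, while $y\in L_0\subseteq N_0$ gives $y\notin V_0$. Hence $\bigcap_iV_i=\emptyset$.
\end{proof}

Step 1 is the place where countable sets, not only finite ones, must be removable: with finite sets $N$ the sets $[s]\setminus N$ are open in the product topology, and one obtains the subcompact space $M$. Step 2 uses that $Q$ is dense, and that it is countable in order to get $y\in A$, the only points that can be removed.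

\subsection{Names for the basic sets}

A countable set $N$ is an increasing union of finite sets $E(0)\subseteq E(1)\subseteq\cdots$. A name for $[s]\setminus N$ consists of $s$, such a schedule $E$, and a clock value $k$, subject to one rule: at time $k$ the whole cone $[s]$ already avoids the finite set $E(k)$. A successor must lengthen $s$, advance the clock and honor the schedule.

Formally, let $P$ be the set of triples $p=(s_p,k_p,E_p)$, where $s_p\in2^{<\omega}$, $k_p\in\omega$, $E_p=(E_p(m))_{m\in\omega}$ is a sequence of finite subsets of $A$ with $E_p(m)\subseteq E_p(m+1)$ for all $m$, and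
\begin{equation}\label{eq:promise}
[s_p]\cap E_p(k_p)=\emptyset .
\end{equation}
Put $N_p=\bigcup_mE_p(m)$ and $B(p)=[s_p]\setminus N_p$, and let $p\ll q$ mean
\[
s_p\subseteq s_q,\quad |s_p|<|s_q|,\quad k_p<k_q,\quad E_p(m)\subseteq E_q(m)\ \text{ for all }m .
\]
This relation is transitive.

Consider the chain \eqref{eq:chain}. Let $p$ be a name for $V_0=C\setminus\{y\}$ with $s_p=\emptyset$ and $N_p=\{y\}$, and let $m_0$ be the first time with $y\in E_p(m_0)$. If $p\ll q$ and $k_q\ge m_0$, then $y\in E_p(k_q)\subseteq E_q(k_q)$, and \eqref{eq:promise} gives $y\notin[s_q]$. Since the clock advances at every step, a chain $p\ll q_1\ll q_2\ll\cdots$ has $y\notin[s_{q_i}]$ for $i\ge m_0$. The cones of a $\ll$-chain therefore cannot shrink to a removed point, although the sets $V_i$ do. This is the content of (D4) below. It also shows why the proof of Proposition~\ref{prop:notsub} does not apply to names: there $V_{i+1}\subseteq V_i$ was secured by the inclusion $M_i\subseteq N_{i+1}$ alone, which puts no restriction on the cone $[s_{i+1}]$.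

\begin{lemma}\label{lem:names}
With $I=A$ and $\rho(p)=k_p$, the data $X,I,P,\ll,B,\rho$ satisfy the hypotheses of Proposition~\ref{prop:ext}, and every $B(p)$ is closed in $X$.
\end{lemma}

\begin{proof}
Each $B(p)$ is a nonempty clopen basic set, and (R) is part of the definition of $\ll$.

(D1$'$). We show that each $[s]\setminus N$ has a name. If $N=\emptyset$, take $p=(s,0,E)$ with $E(m)=\emptyset$ for all $m$. Otherwise list $N=\{a_0,a_1,\dots\}$, with repetitions if $N$ is finite, and take $p=(s,0,E)$ with $E(m)=\{a_j:j<m\}$; then \eqref{eq:promise} holds because $E(0)=\emptyset$. This is where countability of $N$ is used.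

(D2). If $p\ll q$, then $[s_q]\subseteq[s_p]$ and $N_p\subseteq N_q$, so $\operatorname{cl}B(q)=B(q)\subseteq B(p)$.

(D3$'$). Let $x\in Q\cap B(p)\cap B(q)$. Put $E(m)=E_p(m)\cup E_q(m)$ and $l=1+\max(k_p,k_q)$. The set $E(l)$ is finite and does not contain $x$, so there is $j>\max(|s_p|,|s_q|)$ such that $u=x{\upharpoonright}j$ satisfies $[u]\cap E(l)=\emptyset$. Then $r=(u,l,E)\in P$. As $s_p$ and $s_q$ are initial segments of $x$ shorter than $u$, we have $p\ll r$ and $q\ll r$, and $x\in Q\cap[u]\subseteq B(r)$.

(D4). Let $D\neq\emptyset$ be $\ll$-directed. Any two of the sequences $s_p$, $p\in D$, have a common extension $s_r$, so they form a chain. Every member of $D$ has a $\ll$-successor in $D$, so the lengths are unbounded, and $z=\bigcup_{p\in D}s_p$ is a point of $C$ lying in every $[s_p]$, $p\in D$. Let $p\in D$ and $m\in\omega$. Iterating successors and using transitivity, we find $q\in D$ with $p\ll q$ and $k_q\ge m$. Then $E_p(m)\subseteq E_p(k_q)\subseteq E_q(k_q)$, and the last set is disjoint from $[s_q]\ni z$ by \eqref{eq:promise}. So $z\notin E_p(m)$ for all $m$, that is, $z\notin N_p$, and $z\in B(p)$.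
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
By Lemma~\ref{lem:names} and Proposition~\ref{prop:ext}, the space $Y=X\cup P$ is zero-dimensional, $T_1$ and subcompact, $X$ is a closed $G_\delta$ subspace of $Y$, and the points of $A\cup P$ are isolated, so that all non-isolated points lie in the countable set $Q$. By Proposition~\ref{prop:notsub}, $X$ is not subcompact.
\end{proof}

A subcompact space is a $G_\delta$ subspace of itself. By Theorems~\ref{thm:counter} and~\ref{thm:class}, the regular spaces with a domain triple therefore form a strictly larger class than the subcompact spaces.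

\section{\v{C}ech-complete spaces}\label{sec:cech}

A \emph{compactification} of a Tychonoff space $X$ is a compact Hausdorff space $K$ containing $X$ as a dense subspace, and $X$ is \emph{\v{C}ech-complete} if it is a $G_\delta$ in some (equivalently, every) compactification. Closed subspaces and $G_\delta$ subspaces of a \v{C}ech-complete space $X$ are \v{C}ech-complete. Indeed, let $X$ be a $G_\delta$ in $K$ and $Z\subseteq X$; then $\operatorname{cl}_KZ$ is a compactification of $Z$. If $Z$ is closed in $X$, then $Z=X\cap\operatorname{cl}_KZ$; if $Z$ is a $G_\delta$ in $X$, it is a $G_\delta$ in $K$. In both cases $Z$ is a $G_\delta$ in $\operatorname{cl}_KZ$. A compact Hausdorff space is its own compactification. So the second sentence of Theorem~\ref{thm:cech} follows from the first, which we now prove.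

\subsection{Cofinal families and a reduction}

A family of sets is \emph{directed} if any two members contain a common member; regular filter bases are directed. A subfamily $\mathcal F'\subseteq\mathcal F$ is \emph{cofinal} in $\mathcal F$ if every member of $\mathcal F$ contains a member of $\mathcal F'$. Cofinality is transitive.

\begin{lemma}\label{lem:cofinal}
Let $\mathcal F$ be a regular filter base.
\begin{enumerate}
\item[(i)] A cofinal subfamily $\mathcal F'$ is a regular filter base, and $\bigcap\mathcal F'=\bigcap\mathcal F$.
\item[(ii)] For $W\in\mathcal F$ the family $\{V\in\mathcal F:V\subseteq W\}$ is cofinal.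
\item[(iii)] If $\mathcal F=\mathcal F^1\cup\dots\cup\mathcal F^l$, then some $\mathcal F^i$ is cofinal.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $U,W\in\mathcal F'$ take $V\in\mathcal F$ with $\operatorname{cl}V\subseteq U\cap W$ and $V'\in\mathcal F'$ with $V'\subseteq V$; then $\operatorname{cl}V'\subseteq U\cap W$. The intersections agree because $\mathcal F'\subseteq\mathcal F$ and every member of $\mathcal F$ contains a member of $\mathcal F'$. (ii) For $U\in\mathcal F$ some $V\in\mathcal F$ lies in $U\cap W$. (iii) Otherwise, for each $i$ some $U_i\in\mathcal F$ contains no member of $\mathcal F^i$. Take $V\in\mathcal F$ with $V\subseteq U_1\cap\dots\cap U_l$; it belongs to some $\mathcal F^i$, a contradiction.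
\end{proof}

Locally compact spaces and $\omega^\omega$ are subcompact for different reasons, and a \v{C}ech-complete space can mix the two behaviors. The next lemma peels off open subcompact layers one at a time, so that the two cases can be treated separately.

\begin{lemma}\label{lem:layers}
Let $X$ be a nonempty regular space in which every nonempty closed subspace has a nonempty relatively open subcompact subspace. Then $X$ is subcompact.
\end{lemma}

\begin{proof}
Define closed sets $X_\alpha$ by transfinite recursion. Put $X_0=X$. If $X_\alpha\ne\emptyset$, choose a nonempty $G_\alpha$ open in $X_\alpha$ and subcompact via a base $\mathcal B_\alpha$, and put $X_{\alpha+1}=X_\alpha\setminus G_\alpha$. At limit ordinals take intersections. The sets decrease strictly, so $X_\gamma=\emptyset$ for some $\gamma$, and we stop there. For $x\in X$ the least $\beta$ with $x\notin X_\beta$ is a successor $\alpha+1$, so $x\in G_\alpha$.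

Let $\mathcal B$ be the family of open $U\subseteq X$ such that, for some $\alpha<\gamma$, $U\cap X_{\alpha+1}=\emptyset$ and $U\cap X_\alpha\in\mathcal B_\alpha$. Then $\alpha=\alpha(U)$ is the largest index with $U\cap X_\alpha\neq\emptyset$, so $V\subseteq U$ implies $\alpha(V)\le\alpha(U)$.

$\mathcal B$ is a base. Let $x\in G_\alpha$ and let $W\ni x$ be open. Take $B\in\mathcal B_\alpha$ with $x\in B\subseteq W$. As $B$ is open in $X_\alpha$, we can write $B=O\cap X_\alpha$ with $O$ open in $X$. The open set $U=(O\cap W)\setminus X_{\alpha+1}$ satisfies $U\cap X_\alpha=(B\cap W)\setminus X_{\alpha+1}=B$, so $U\in\mathcal B$ and $x\in U\subseteq W$.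

Let $\mathcal F\subseteq\mathcal B$ be a regular filter base. Choose $U_0\in\mathcal F$ with $\alpha=\alpha(U_0)$ minimal and let $\mathcal F_0=\{V\in\mathcal F:V\subseteq U_0\}$. Then $\alpha(V)=\alpha$ for $V\in\mathcal F_0$, so $V\cap G_\alpha=V\cap X_\alpha\in\mathcal B_\alpha$. By Lemma~\ref{lem:cofinal}, $\mathcal F_0$ is a regular filter base with $\bigcap\mathcal F_0=\bigcap\mathcal F$. If $\operatorname{cl}_XV\subseteq U\cap W$, the closure of $V\cap G_\alpha$ in $G_\alpha$ is contained in $U\cap W\cap G_\alpha$. So $\{V\cap G_\alpha:V\in\mathcal F_0\}\subseteq\mathcal B_\alpha$ is a regular filter base in $G_\alpha$, and its nonempty intersection lies in $\bigcap\mathcal F$.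
\end{proof}

Since closed subspaces of \v{C}ech-complete spaces are \v{C}ech-complete, it now suffices to show that every nonempty \v{C}ech-complete space $X$ has a nonempty open subcompact subspace. If some nonempty open $G\subseteq X$ has compact closure, then $G$ is open in the compact Hausdorff space $\operatorname{cl}_XG$, hence locally compact, and Example~\ref{ex:basic}(a) applies. Theorem~\ref{thm:cech} is thus reduced to the following statement.

\begin{proposition}\label{prop:nowhere}
Let $X$ be a nonempty \v{C}ech-complete space in which no nonempty open set has compact closure. Then $X$ is subcompact.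
\end{proposition}

For the rest of the section $X$ is as in Proposition~\ref{prop:nowhere}, $K$ is a compactification in which $X$ is a $G_\delta$, and $K\setminus X=\bigcup_nR_n$ with $R_n$ closed in $K$ and $\emptyset=R_0\subseteq R_1\subseteq\cdots$.

\subsection{Small sets}

An open set $U\subseteq X$ is \emph{$n$-small} if $\operatorname{cl}_KU\cap R_n=\emptyset$. Open subsets and finite unions of $n$-small sets are $n$-small, and an $n$-small set is $m$-small for $m\le n$. If $U\subseteq\operatorname{cl}_XL$ with $U$ open and $L$ $n$-small, then $U$ is $n$-small, because $\operatorname{cl}_KU\subseteq\operatorname{cl}_KL$. By regularity of $K$, each $x\in X$ has an open neighborhood in $K$ whose closure misses $R_n$; so $x$ has arbitrarily small $n$-small neighborhoods. If a nonempty open $U$ were $n$-small for all $n$, then $\operatorname{cl}_KU\subseteq X$ would be the compact closure of $U$ in $X$. Hence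
\begin{equation}\label{eq:notsmall}
\text{no nonempty open set is $n$-small for all $n$,}
\end{equation}
and this is the only form in which the hypothesis on compact closures is used. For nonempty open $U$ let $\nu(U)$ be the least $n$ such that $U$ is not $n$-small. Then $U$ is $m$-small iff $m<\nu(U)$, and $V\subseteq U$ implies $\nu(V)\ge\nu(U)$.

\begin{lemma}\label{lem:star}
Let $\mathcal F$ be a regular filter base in $X$ and $\mathcal H$ a directed family of nonempty open subsets of $X$. Suppose that every $V\in\mathcal F$ contains a member of $\mathcal H$ and that $\mathcal H$ contains an $m$-small set for every $m$. Then $\bigcap\mathcal F\neq\emptyset$.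
\end{lemma}

\begin{proof}
The sets $\operatorname{cl}_KH$, $H\in\mathcal H$, have the finite intersection property, so they have a common point $z\in K$. Since $\mathcal H$ contains an $m$-small set, $z\notin R_m$, for every $m$; so $z\in X$. For $V\in\mathcal F$ we get $z\in\operatorname{cl}_KV\cap X=\operatorname{cl}_XV$, and \eqref{eq:closures} gives $z\in\bigcap\mathcal F$.
\end{proof}

With $\mathcal H=\mathcal F$ the lemma disposes of every regular filter base of nonempty sets on which $\nu$ is unbounded. The danger lies in filter bases on which $\nu$ is bounded.

\begin{example}\label{ex:model}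
Let $X=\omega^\omega$, $K=(\omega+1)^\omega$ and $R_n=\{x\in K:x(j)=\omega\text{ for some }j<n\}$. An open set $U$ is $n$-small iff $\{x{\upharpoonright}n:x\in U\}$ is finite: if the set is finite, $U$ lies in finitely many closed cylinders of $K$ that miss $R_n$; if it is infinite, some coordinate $j<n$ is unbounded on $U$, and compactness gives a point of $\operatorname{cl}_KU$ with $x(j)=\omega$. So $\nu([s])=|s|+1$. The sets $U_n$ of Example~\ref{ex:basic}(b) all have $\nu(U_n)=1$; they escape to $R_1$ by moving through infinitely many cones of length $1$.
\end{example}

The plan is to build a tree of open ``cells'' that plays the part of the cones, and a base such that a filter base with bounded $\nu$ has only finitely many cells to choose from at each level. It then follows a branch of the tree, and the branch supplies the small sets for Lemma~\ref{lem:star}.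

\subsection{Cells and thin sets}

Put $\mathcal L_0=\{X\}$. Given $\mathcal L_i$, choose for each $L\in\mathcal L_i$, by Zorn's lemma, a maximal disjoint family $\mathcal L_{i+1}(L)$ of nonempty $(i+1)$-small open sets $L'$ with $\operatorname{cl}_XL'\subseteq L$, and put $\mathcal L_{i+1}=\bigcup_{L\in\mathcal L_i}\mathcal L_{i+1}(L)$. The members of $\mathcal L_i$ are the \emph{cells of level $i$}, and those of $\mathcal L_{i+1}(L)$ are the \emph{children} of $L\in\mathcal L_i$. The union of the children is dense in $L$: otherwise $L\setminus\operatorname{cl}_X\bigcup\mathcal L_{i+1}(L)$ is a nonempty open set, and an $(i+1)$-small open neighborhood of one of its points, with closure inside it, contradicts maximality. By induction, each $\mathcal L_i$ is a disjoint family of nonempty $i$-small open sets with dense union. A \emph{branch from level $i$} is a sequence $(L_j)_{j\in\omega}$ with $L_0\in\mathcal L_i$ and $L_{j+1}\in\mathcal L_{i+j+1}(L_j)$; it decreases, and $L_j$ is $(i+j)$-small.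

In Example~\ref{ex:model} the cones of length $i$ can be taken as the cells of level $i$, and they form a base. In general the cells need not form a base: for $\omega^\omega\times[0,1]$ inside $(\omega+1)^\omega\times[0,1]$, with the sets $R_n\times[0,1]$, the sets $[s]\times[0,1]$ are admissible cells. So a basic set will have two parts: a set $O$ that serves as a neighborhood of a given point, and a set $J$, placed in a cell away from the point, that ties the basic set to the tree.

\begin{definition}\label{def:thin}
An open set $J$ is \emph{thin along} a branch $(L_j)$ from level $i$ if $J\subseteq L_0$ and, for every $j$, $J\cap L_j\neq\emptyset$ and only finitely many members of $\mathcal L_{i+j+1}(L_j)$ meet $J$.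
\end{definition}

In $\omega^\omega$, writing sequences as words, $J=[01]\cup[001]\cup[0001]\cup\cdots$ is thin along the branch $[0],[00],[000],\dots$ from level $1$: it meets two children of each cell of the branch. The next two lemmas provide, inside a given neighborhood of a point, a cell away from the point and a thin set of this shape in that cell.

\begin{lemma}\label{lem:away}
If $G$ is open and $x\in G$, there are $i$ and $L\in\mathcal L_i$ with $L\cap G\neq\emptyset$ and $x\notin\operatorname{cl}_XL$.
\end{lemma}

\begin{proof}
Suppose that $x$ lies in the closure of every cell that meets $G$. Fix $i$ and let $L\in\mathcal L_i$ meet $G$; such an $L$ exists by density. Some child $L'$ of $L$ meets the nonempty open set $G\cap L$, so $x\in\operatorname{cl}_XL'\subseteq L$. Since $\mathcal L_i$ is disjoint, $L$ is the only cell of level $i$ that meets $G$. The open set $G\setminus\operatorname{cl}_XL$ meets no cell of level $i$, so it is empty, and $G$ is $i$-small. As $i$ was arbitrary, this contradicts \eqref{eq:notsmall}.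
\end{proof}

\begin{lemma}\label{lem:thin}
If $L\in\mathcal L_i$ and $G$ is open with $G\cap L\neq\emptyset$, there are a branch $(L_j)$ from level $i$ with $L_0=L$ and an open set $J\subseteq G\cap L$ that is thin along it.
\end{lemma}

\begin{proof}
We construct a branch of cells meeting $G$ and a set $S\subseteq\omega$. Put $L_0=L$. Given $L_j$ meeting $G$, at least one child of $L_j$ meets $G$. If at least two do, let $L_{j+1}\neq L^*_{j+1}$ be two of them and put $j\in S$. Otherwise let $L_{j+1}$ be the only one and put $j\notin S$.

The set $S$ is infinite. Suppose $j\notin S$ for all $j\ge j_0$. For such $j$, the union of the children of $L_j$ is dense in $L_j$ and meets the open set $G\cap L_j$ in $G\cap L_{j+1}$; hence $G\cap L_j\subseteq\operatorname{cl}_X(G\cap L_{j+1})$. By induction $G\cap L_{j_0}\subseteq\operatorname{cl}_X(G\cap L_j)\subseteq\operatorname{cl}_XL_j$ for all $j\ge j_0$, so the nonempty open set $G\cap L_{j_0}$ is $(i+j)$-small for all $j\ge j_0$, contrary to \eqref{eq:notsmall}.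

Put $J=\bigcup_{l\in S}(G\cap L^*_{l+1})\subseteq G\cap L$ and fix $j$. There is $l\in S$ with $l\ge j$, and $\emptyset\neq G\cap L^*_{l+1}\subseteq J\cap L_l\subseteq J\cap L_j$. Now let $l\in S$ be arbitrary. If $l<j$, then $L^*_{l+1}$ is disjoint from $L_{l+1}\supseteq L_j$. If $l>j$, then $L^*_{l+1}\subseteq L_l\subseteq L_{j+1}$. If $l=j$, the set is the child $L^*_{j+1}$. So among the children of $L_j$ only $L_{j+1}$ and, when $j\in S$, $L^*_{j+1}$ meet $J$.
\end{proof}

\subsection{The base}

Let $\mathcal B$ consist of all sets $V=O\cup J$ such that, for some $i$ and some branch $(L_j)$ from level $i$,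
\begin{enumerate}
\item[(B1)] $J$ is thin along $(L_j)$;
\item[(B2)] $O$ is open and $O\cap L_0=\emptyset$;
\item[(B3)] $O$ is $\nu(J)$-small.
\end{enumerate}
For such a representation,
\begin{equation}\label{eq:rep}
V\cap L_0=J,\qquad \nu(V)=\nu(J),\qquad i<\nu(J).
\end{equation}
The first equation follows from (B2) and $J\subseteq L_0$. For the second, $J\subseteq V$ gives $\nu(J)\ge\nu(V)$, and for $m<\nu(J)$ both $J$ and $O$ are $m$-small, so $V$ is. The third holds because $J\subseteq L_0$ is $i$-small.

Condition (B3) makes $O$ strictly smaller than $J$, so a basic subset of $V$ with the same value of $\nu$ cannot place its thin part in $O$. In $\omega^\omega$ take $J$ as after Definition~\ref{def:thin}, for which $\nu(J)=3$, and $O=[100]$. Let $V'=O'\cup J'\subseteq V$ be a basic set with $\nu(V')=3$ and a branch $(L'_j)$ from level $1$. If $L'_0\ne[0]$, then $J'\subseteq O$ is $3$-small, which contradicts $\nu(J')=3$. So $L'_0=[0]$ and $J'\subseteq J$, and $L'_1$, which meets $J'$, is one of the two cells $[00]$, $[01]$. The proof below repeats this argument at every level.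

\begin{proof}[Proof of Proposition~\ref{prop:nowhere}]
\emph{$\mathcal B$ is a base of nonempty open sets.} Let $x\in G$ with $G$ open. Take $L\in\mathcal L_i$ from Lemma~\ref{lem:away}, a thin set $J\subseteq G\cap L$ from Lemma~\ref{lem:thin}, and a $\nu(J)$-small open set $O$ with $x\in O\subseteq G\setminus\operatorname{cl}_XL$. Then $x\in O\cup J\subseteq G$ and $O\cup J\in\mathcal B$.

Let $\mathcal F\subseteq\mathcal B$ be a regular filter base. If $\nu$ is unbounded on $\mathcal F$, Lemma~\ref{lem:star} with $\mathcal H=\mathcal F$ gives $\bigcap\mathcal F\neq\emptyset$. So assume that $\nu$ attains a maximum $n=\nu(V_0)$ on $\mathcal F$. We pass to cofinal subfamilies several times; by Lemma~\ref{lem:cofinal}(i) each is a regular filter base with the same intersection.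

\emph{Fixing $\nu$ and the level.} Let $\mathcal F_0=\{V\in\mathcal F:V\subseteq V_0\}$. It is cofinal, and $\nu(V)=n$ on $\mathcal F_0$ by monotonicity and maximality. For each $V\in\mathcal F_0$ fix a representation $O_V$, $J_V$, $i_V$, $(L^V_j)_j$. By \eqref{eq:rep}, $\nu(J_V)=n$ and $i_V<n$, so by Lemma~\ref{lem:cofinal}(iii) there is $i$ such that $\mathcal F_1=\{V\in\mathcal F_0:i_V=i\}$ is cofinal.

\emph{Fixing the first cell.} Let $V'\subseteq V$ be in $\mathcal F_1$ and suppose $L^{V'}_0\neq L^V_0$. These are disjoint cells of level $i$, so $J_{V'}\cap J_V=\emptyset$, and $J_{V'}\subseteq V=O_V\cup J_V$ gives $J_{V'}\subseteq O_V$. By (B3), $J_{V'}$ is $n$-small, contrary to $\nu(J_{V'})=n$. So $L_0^{V'}=L_0^V$, and since $\mathcal F_1$ is directed, all $L^V_0$, $V\in\mathcal F_1$, equal one cell $L_0$. By \eqref{eq:rep},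
\begin{equation}\label{eq:Jmono}
V'\subseteq V\text{ in }\mathcal F_1\ \Longrightarrow\ J_{V'}=V'\cap L_0\subseteq V\cap L_0=J_V .
\end{equation}

\emph{Following a branch.} We construct a branch $(L_j)$ from level $i$ and families $\mathcal F_1=\mathcal G_0\supseteq\mathcal G_1\supseteq\cdots$, each cofinal in the previous one, such that $L^V_j=L_j$ for all $V\in\mathcal G_j$. Given $L_j$ and $\mathcal G_j$, fix $W\in\mathcal G_j$ and let $\mathcal G'_j=\{V\in\mathcal G_j:V\subseteq W\}$, which is cofinal in $\mathcal G_j$. Since $L^W_j=L_j$ and $J_W$ is thin along $(L^W_l)_l$, the set $\mathcal E$ of children of $L_j$ that meet $J_W$ is finite. For $V\in\mathcal G'_j$ the cell $L^V_{j+1}$ is a child of $L^V_j=L_j$ and meets $J_V$, which is contained in $J_W$ by \eqref{eq:Jmono}; so $L^V_{j+1}\in\mathcal E$. By Lemma~\ref{lem:cofinal}(iii) there is $L_{j+1}\in\mathcal E$ such that $\mathcal G_{j+1}=\{V\in\mathcal G'_j:L^V_{j+1}=L_{j+1}\}$ is cofinal in $\mathcal G'_j$.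

\emph{Conclusion.} Let $\mathcal H=\{V\cap L_j:V\in\mathcal F_1,\ j\in\omega\}$. Its members are nonempty: given $V$ and $j$, take $V'\in\mathcal G_j$ with $V'\subseteq V$; then $V\cap L_j\supseteq J_{V'}\cap L^{V'}_j\neq\emptyset$. The family $\mathcal H$ is directed because $\mathcal F_1$ is directed and the $L_j$ decrease. Each $V\in\mathcal F_1$ contains $V\cap L_0$, and $V\cap L_j$ is $(i+j)$-small. Lemma~\ref{lem:star} applied to $\mathcal F_1$ and $\mathcal H$ gives $\bigcap\mathcal F=\bigcap\mathcal F_1\neq\emptyset$.
\end{proof}

This completes the proof of Theorem~\ref{thm:cech}.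

\begin{thebibliography}{9}

\bibitem{coding}
\emph{Coding Strategies, The Choquet Game, And Domain Representability},
\texttt{https://ecommons.udayton.edu/cgi/viewcontent.cgi?\allowbreak article=1033\&context=mth\_fac\_pub}

\end{thebibliography}
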